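\title{Malcev coherence of free products of abelian groups of rank at most two}

\begin{abstract}
A group is Malcev coherent if each of its finitely generated subsemigroups has a finite Malcev presentation, that is, is determined by finitely many relations within the class of semigroups that embed in groups. We prove that a free product of finitely many finitely generated abelian groups of torsion-free rank at most two is Malcev coherent. In particular, $F*(\mathbb Z\times\mathbb Z)$ is Malcev coherent for every non-abelian free group $F$. Together with the known fact that $F_2*\mathbb Z^3$ is not Malcev coherent, this determines which free products of abelian groups are Malcev coherent. The proof reads words as paths in a finite directed graph, reduces all relations to relations inside a single abelian factor, and then uses the geometry of cones in the plane.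
\end{abstract}

\section{Introduction}\label{sec:intro}

A semigroup is \emph{group-embeddable} if it embeds in a group. Let $A$ be an alphabet and $A^+$ the free semigroup on $A$. A congruence $\sigma$ on $A^+$ is a \emph{Malcev congruence} if $A^+/\sigma$ is group-embeddable. The universal congruence is a Malcev congruence, and so is any intersection $\bigcap_i\sigma_i$ of Malcev congruences, because $A^+/\bigcap_i\sigma_i$ embeds in $\prod_i A^+/\sigma_i$ and hence in a direct product of groups. So every $R\subseteq A^+\times A^+$ is contained in a smallest Malcev congruence $R^M$. A \emph{Malcev presentation} of a group-embeddable semigroup $S$ is a pair $\mathrm{Sg}\langle A\mid R\rangle$ with $S\cong A^+/R^M$; it is \emph{finite} if $A$ and $R$ are finite.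

The congruence $R^M$ consists of the relations that hold in every group-embeddable quotient of $A^+$ in which $R$ holds. It can be larger than the congruence generated by $R$: if $(ab,ac)\in R$, then $(b,c)\in R^M$, since group-embeddable semigroups are cancellative. A finite Malcev presentation therefore describes $S$ by finitely many relations together with the information that $S$ lives in a group, which is the natural notion of finite description for a subsemigroup of a group. A group-embeddable semigroup, in particular a group, is \emph{Malcev coherent} if every finitely generated subsemigroup of it has a finite Malcev presentation. By definition the property passes to subsemigroups and subgroups.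

Abelian groups are Malcev coherent (Lemma~\ref{lem:abelian}). For a non-abelian free group $F$, two facts are known: the group $F*\mathbb Z$, which is free, is Malcev coherent, and the group $F*\mathbb Z^3$ is not. The case in between is the following problem, posed in~\cite{PSG}.

\begin{quote}
Let $F$ be a non-abelian free group of finite rank. Is the free product $F*(\mathbb Z\times\mathbb Z)$ Malcev coherent?
\end{quote}

The two neighboring cases point in opposite directions. Like $\mathbb Z^3$ and unlike $\mathbb Z$, the group $\mathbb Z^2$ has independent directions, and the free factor can be used to prescribe an order in which these directions are traveled; this produces infinite families of relations such as $a^ib^j=c^kd^l$ between non-commuting letters. Section~\ref{sec:model} shows on such a family that a third direction leaves room for infinitely many independent relations, and that two directions, in the cases computed there, do not. This suggests that the answer is yes, and it is. Throughout, the \emph{rank} of an abelian group is its torsion-free rank.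

\begin{theorem}\label{thm:main}
A free product of finitely many finitely generated abelian groups, each of rank at most $2$, is Malcev coherent. In particular, $F*(\mathbb Z\times\mathbb Z)$ is Malcev coherent for every non-abelian free group $F$, of any rank.
\end{theorem}

The second statement follows from the first. The generators of a finitely generated subsemigroup of $F*\mathbb Z^2$ involve only finitely many elements of a basis of $F$. If $F_0$ is the free factor spanned by these, the subsemigroup lies in $F_0*\mathbb Z^2=\mathbb Z*\cdots*\mathbb Z*\mathbb Z^2$.

\begin{corollary}\label{cor:class}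
Let $G=\ast_{i\in I}G_i$ be a free product of non-trivial abelian groups. Then $G$ is Malcev coherent if and only if $|I|\le1$ or every $G_i$ has rank at most $2$.
\end{corollary}

The ``only if'' part of Corollary~\ref{cor:class} rests on the known fact that $F_2*\mathbb Z^3$ is not Malcev coherent, which we use without proof and only there.

The proof of Theorem~\ref{thm:main} has three stages. Section~\ref{sec:group} replaces the Malcev presentation by a group presentation. Section~\ref{sec:reduction} reads words as paths in a finite directed graph and reduces all relations to relations between paths whose values lie in one abelian factor; what remains is a statement about finite graphs labeled by an abelian group of rank at most $2$ (Proposition~\ref{prop:local}). Sections~\ref{sec:labels}--\ref{sec:compare} prove that statement. Section~\ref{sec:cor} proves Corollary~\ref{cor:class}.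

\section{From Malcev presentations to group presentations}\label{sec:group}

Let $G$ be a group and $S$ a finitely generated subsemigroup. Choose a finite alphabet $A$ and a map $A\to G$ whose image generates $S$, and write $w\mapsto\bar w$ for the induced homomorphism from the free monoid $A^*$ to $G$. Put
\[
\rho=\{(w,w')\in A^+\times A^+:\bar w=\bar w'\},
\]
so that $A^+/\rho\cong S$, and let $N$ be the normal closure of $\{ww'^{-1}:(w,w')\in\rho\}$ in the free group $F(A)$. Thus $F(A)/N$ is the group generated by $A$ whose defining relations are all the relations of $S$.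

\begin{lemma}\label{lem:group}
If $N$ is the normal closure of a finite set, then $S$ has a finite Malcev presentation.
\end{lemma}

\begin{proof}
Each element of the finite set is a product of finitely many conjugates of elements $(ww'^{-1})^{\pm1}$ with $(w,w')\in\rho$. Collecting the pairs that occur, we obtain a finite set $R_0\subseteq\rho$ such that $N$ is the normal closure of $\{ww'^{-1}:(w,w')\in R_0\}$. We show that $R_0^M=\rho$. Since $A^+/\rho\cong S\subseteq G$, the congruence $\rho$ is a Malcev congruence containing $R_0$, so $R_0^M\subseteq\rho$. Conversely, $A^+/R_0^M$ embeds in a group $U$. The homomorphism $F(A)\to U$ induced by $A\to U$ kills $ww'^{-1}$ for $(w,w')\in R_0$, so it kills $N$. Hence $w$ and $w'$ have the same image in $U$ for every $(w,w')\in\rho$, and since $A^+/R_0^M$ embeds in $U$, this means $(w,w')\in R_0^M$.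
\end{proof}

It is convenient to allow empty words. If $w\in A^+$ and $\bar w=1$, then $(ww,w)\in\rho$, so $w\in N$. Therefore
\begin{equation}\label{eq:empty}
ww'^{-1}\in N\quad\text{whenever }w,w'\in A^*\text{ and }\bar w=\bar w'.
\end{equation}

\begin{remark}\label{rem:kernel}
The subgroup $N$ lies in the kernel of $F(A)\to G$ and can be strictly smaller. In the free group on $x,y,s,t$, let $S$ be generated by $xs$, $xt$, $ys$, $yt$. Distinct words in these four elements spell distinct positive words, so $\rho$ is equality and $N=1$; but $(xs)(ys)^{-1}(yt)(xt)^{-1}=1$. So it is not enough to present the subgroup generated by $S$. Only relations between positive words count, and for this reason all paths below are directed.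
\end{remark}

\begin{lemma}\label{lem:abelian}
Every abelian group is Malcev coherent.
\end{lemma}

\begin{proof}
If $G$ is abelian, then $(ab,ba)\in\rho$ for all $a,b\in A$, so $F(A)/N$ is a finitely generated abelian group and is finitely presented. The kernel of a surjection from a free group of finite rank onto a finitely presented group is the normal closure of a finite set, so Lemma~\ref{lem:group} applies.
\end{proof}

\section{A model problem}\label{sec:model}

Let $B$ be a free abelian group, let $\alpha,\beta,\gamma,\delta\in B$, and let $F$ be free on $x_0,\dots,x_5$. In $F*B$ consider the subsemigroup generated by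
\begin{gather*}
a=x_1\alpha x_1^{-1},\quad b=x_2\beta x_2^{-1},\quad s=x_0x_1^{-1},\quad v=x_1x_2^{-1},\quad t=x_2x_5^{-1},\\
c=x_3\gamma x_3^{-1},\quad d=x_4\delta x_4^{-1},\quad s'=x_0x_3^{-1},\quad v'=x_3x_4^{-1},\quad t'=x_4x_5^{-1}.
\end{gather*}
The letters $x_i$ act as states: the word $sa^ivb^jt$ starts in state $0$, collects $\alpha$ in state $1$, then $\beta$ in state $2$, and ends in state $5$. Its value is $x_0(i\alpha+j\beta)x_5^{-1}$, where $B$ is written additively. So $sa^ivb^jt=s'c^kv'd^lt'$ is a relation whenever $i\alpha+j\beta=k\gamma+l\delta$. In the free group on the ten letters, $sa^ivb^jt=(sas^{-1})^i(svbv^{-1}s^{-1})^j\,svt$. After imposing the relation $svt=s'v't'$ and renaming the conjugates of $a,b,c,d$, we arrive at the following question about the free group on $a,b,c,d$: do finitely many of the relations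
\begin{equation}\label{eq:model}
a^ib^j=c^kd^l\qquad(i,j,k,l\ge0,\ \ i\alpha+j\beta=k\gamma+l\delta)
\end{equation}
imply all the others? Assume that $\alpha,\beta$ are linearly independent, and also $\gamma,\delta$. The answer depends on how the sector $C$ spanned by $\alpha,\beta$ meets the sector $C'$ spanned by $\gamma,\delta$.

\begin{example}[rank two]\label{ex:rank2}
Let $B=\mathbb Z^2$, $\alpha=(1,0)$, $\beta=(0,1)$.

(i) If $\gamma=\alpha$ and $\delta=\beta$, the relations are $a^ib^j=c^id^j$, and they follow from $a=c$, $b=d$. If $\gamma=\beta$ and $\delta=\alpha$, they are $a^ib^j=c^jd^i$; the relations $a=d$, $b=c$, $ab=cd$ give $ab=ba$, and the rest follow.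

(ii) Let $\gamma=(1,1)$, $\delta=(-1,1)$. The relations are $a^{k-l}b^{k+l}=c^kd^l$ for $k\ge l\ge0$. The edge of $C'$ through $\gamma$ runs through the interior of $C$. Along this edge the right side is a power of the single element $c$, while the left side is $a^nb^n$. From $ab=c$ and $a^2b^2=c^2$ we get $aabb=abab$, so $ab=ba$ by cancellation. Then $b^2=cd$ gives $d=a^{-1}b$, and $c^kd^l=(ab)^k(a^{-1}b)^l=a^{k-l}b^{k+l}$. Three relations suffice.

(iii) Let $\gamma=(0,1)$, $\delta=(-1,0)$. The sectors meet only in a common edge. The relations are $b^j=c^j$, and they follow from $b=c$.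
\end{example}

In space, two sectors can meet in a ray that is an edge of neither.

\begin{example}[rank three]\label{ex:rank3}
Let $B=\mathbb Z^3$ with basis $e_1,e_2,e_3$, and let $\alpha=e_1$, $\beta=e_2$, $\gamma=e_1+e_3$, $\delta=e_2-e_3$. The equation $i\alpha+j\beta=k\gamma+l\delta$ forces $i=j=k=l$, so the relations~\eqref{eq:model} are $a^nb^n=c^nd^n$, $n\ge0$. No finite set of them implies the others. To see this, fix $m\ge1$ and define permutations of $\mathbb Z\times\{0,1\}$, composed from left to right. Let $a$ and $b$ act on the first coordinate only: $a$ by $n\mapsto n+1$, and $b$ by $n\mapsto n-1$ for $1\le n\le m$, $0\mapsto m$, and $n\mapsto n$ otherwise. Let $\omega$ exchange $(0,0)$ and $(0,1)$ and fix all other points. If $\pi$ acts on the first coordinate only, then $\pi^{-1}\omega\pi$ exchanges $(\pi(0),0)$ and $(\pi(0),1)$, so $\pi$ commutes with $\omega$ if and only if $\pi(0)=0$. Now $a^nb^n$ sends $0$ to $0$ for $n\le m$, and $a^{m+1}b^{m+1}$ sends $0$ to $m+1$. Put $c=a\omega^{-1}$ and $d=\omega b$, so that $c^nd^n=a\,\omega^{-1}(c^{n-1}d^{n-1})\,\omega\,b$. By induction $c^nd^n=a^nb^n$ for $n\le m+1$, while $c^{m+2}d^{m+2}=a\,\omega^{-1}a^{m+1}b^{m+1}\omega\,b\ne a^{m+2}b^{m+2}$.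
\end{example}

The general proof shows that, after finitely many relations have been imposed, every subsemigroup as in Theorem~\ref{thm:main} leads to finitely many comparisons no worse than~\eqref{eq:model}, and that in the plane the three configurations of Example~\ref{ex:rank2} are the only ones.

\section{Reduction to a single factor}\label{sec:reduction}

Let $G=\ast_{\lambda\in\Lambda}G_\lambda$ with $\Lambda$ finite and non-empty, and let $S$, $A$, $\rho$, $N$ be as in Section~\ref{sec:group}. Until Proposition~\ref{prop:local} the factors $G_\lambda$ may be arbitrary groups. Recall that every element of $G$ has a unique \emph{normal form} $s_1\cdots s_n$, $n\ge0$, in which each \emph{syllable} $s_i$ is a non-trivial element of a factor $G_{\lambda_i}$ and $\lambda_i\ne\lambda_{i+1}$.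

\subsection{The syllable graph}

Cancellation in $G$ happens syllable by syllable and does not respect the boundaries between letters. We therefore cut each letter into syllables. For $a\in A$ fix an expression $\bar a=s_{a,1}\cdots s_{a,k_a}$ with $k_a\ge1$, where each $s_{a,i}$ lies in an assigned factor whose index is called its \emph{type}; trivial $s_{a,i}$ are allowed, so that letters with $\bar a=1$ are covered. Let $\Delta$ be the finite directed graph with vertex set
\[
Q=\{*\}\cup\{(a,i):a\in A,\ 0<i<k_a\}
\]
and, for each $a\in A$ and $1\le i\le k_a$, an edge $(a,i-1)\to(a,i)$, where $(a,0)=(a,k_a)=*$. So $\Delta$ is a bouquet of directed cycles through $*$, one for each letter. The $i$-th edge of the cycle of $a$ has the \emph{value} $s_{a,i}\in G$, the type of $s_{a,i}$, and a \emph{label} in $F(A)$, which is $a$ for $i=1$ and $1$ for $i>1$. \emph{Path} always means directed path, trivial paths included. The value $\operatorname{val}(\pi)\in G$ and the label $\Theta(\pi)\in F(A)$ of a path $\pi$ are the products of the values and labels of its edges, in order. Every vertex other than $*$ has exactly one incoming and one outgoing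 edge, so the closed paths at $*$ are exactly the paths $\pi_w$ that run through the cycles of the letters of a word $w\in A^*$, and $\Theta(\pi_w)=w$, $\operatorname{val}(\pi_w)=\bar w$. Two paths are \emph{parallel} if they have the same initial and the same terminal vertex.

\begin{lemma}\label{lem:parallel}
If $\pi,\pi'$ are parallel paths in $\Delta$ with the same value, then $\Theta(\pi)\equiv\Theta(\pi')$ modulo $N$.
\end{lemma}

\begin{proof}
Let $\pi,\pi':p\to q$. Choose paths $\alpha:*\to p$ and $\beta:q\to*$. Then $\alpha\pi\beta=\pi_w$ and $\alpha\pi'\beta=\pi_{w'}$ for words $w,w'\in A^*$ with $\bar w=\bar w'$. By~\eqref{eq:empty}, $\Theta(\alpha)\Theta(\pi)\Theta(\pi')^{-1}\Theta(\alpha)^{-1}=ww'^{-1}\in N$.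
\end{proof}

\subsection{Cutting paths}

A path in $\Delta$ whose edges have values $y_1,\dots,y_m$ \emph{visits} the elements $x_0=1$ and $x_t=y_1\cdots y_t$ of $G$ at the times $t=0,\dots,m$. For $\lambda\in\Lambda$ let $E_\lambda$ be the set of non-trivial elements of $G$ whose normal form does not begin with a syllable in $G_\lambda$. It is disjoint from $G_\lambda$. The next lemma says that $E_\lambda$ can be left only through $1$.

\begin{lemma}\label{lem:stay}
If $x\in E_\lambda$ and $y$ lies in some factor, then $xy=1$ or $xy\in E_\lambda$.
\end{lemma}

\begin{proof}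
Right multiplication by $y$ leaves the normal form unchanged, appends a syllable, or alters or deletes the last syllable. The first syllable is affected only if $x$ is a single syllable and $y$ lies in the same factor $G_\mu$, where $\mu\ne\lambda$. Then $xy\in G_\mu\subseteq\{1\}\cup E_\lambda$.
\end{proof}

\begin{lemma}\label{lem:prefix}
Let $\pi$ be a path whose value $h\neq1$ has normal form $s_1\cdots s_n$. Then $\pi=\pi_1\cdots\pi_n$ with $\operatorname{val}(\pi_i)=s_i$.
\end{lemma}

\begin{proof}
Let $s_i\in G_{\lambda_i}$ and $h_i=s_1\cdots s_i$. We need times $0=t_0\le t_1\le\dots\le t_n=m$, where $m$ is the length of $\pi$, with $x_{t_i}=h_i$. For $0<i<n$ let $D_i=h_iE_{\lambda_i}$, the set of elements whose normal form properly extends $s_1\cdots s_i$. Then $x_0=1\notin D_i$ and $x_m=h\in D_i$. Let $t_i$ be the last time with $x_{t_i}\notin D_i$. Then $x_{t_i+1}=h_ix$ with $x\in E_{\lambda_i}$, and $x_{t_i}=h_ixy$ where $y$ is the inverse of the value of an edge. By Lemma~\ref{lem:stay}, $x_{t_i}\in D_i\cup\{h_i\}$, so $x_{t_i}=h_i$. Since $D_i\supseteq D_{i+1}$, we have $x_{t_i}\notin D_{i+1}$, so $t_i\le t_{i+1}$.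
\end{proof}

\begin{lemma}\label{lem:cut}
Let $\pi$ be a path with value in $G_\lambda$. Cut $\pi$ at all times at which it visits an element of $G_\lambda$. Then each piece is a single edge of type $\lambda$, or begins with an edge of another type and has value $1$.
\end{lemma}

\begin{proof}
The first and last times are among the cuts. Let a piece start at time $i$, so $x_i\in G_\lambda$. If its first edge has type $\lambda$, then $x_{i+1}\in G_\lambda$ and the piece is this edge. Otherwise $x_i^{-1}x_{i+1}\in\{1\}\cup E_\lambda$, and by Lemma~\ref{lem:stay} the element $x_i^{-1}x_t$ stays in $E_\lambda$ until it equals $1$. While it is in $E_\lambda$, $x_t\notin G_\lambda$. So the piece ends at the first $t>i$ with $x_i^{-1}x_t=1$.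
\end{proof}

\subsection{Local graphs and linked pairs}

By Lemma~\ref{lem:cut}, a path with value in $G_\lambda$ consists of edges of type $\lambda$ and excursions of value $1$. There are infinitely many excursions but only finitely many pairs of endpoints, so we keep one excursion for each pair. For each $(p,q)\in Q^2$ that admits a path $p\to q$ of value $1$, fix such a path $\varepsilon_{pq}$, with $\varepsilon_{pp}$ trivial. The \emph{local graph} $\Gamma_\lambda$ has vertex set $Q$ and two kinds of edges: the edges of $\Delta$ of type $\lambda$, with their values and labels, and an edge $e_{pq}:p\to q$ for each such pair, with value $1$ and label $\Theta(\varepsilon_{pq})$. It is finite and its values lie in $G_\lambda$. Replacing each $e_{pq}$ by $\varepsilon_{pq}$ turns a path of $\Gamma_\lambda$ into a path of $\Delta$ with the same endpoints, value and label.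

One difficulty remains. If $\bar w=\bar w'$, Lemma~\ref{lem:prefix} cuts $\pi_w$ and $\pi_{w'}$ into pieces with equal values, but the cuts may fall in the middle of different letters, so that corresponding pieces are not parallel. We record the possible pairs of cut vertices and attach a correction term to each. A pair $\tau=(r,r')\in Q^2$ is \emph{linked} if there are vertices $o,o'$, paths $\mu:o\to r$ and $\mu':o\to r'$ in $\Delta$ with equal values, and paths $\eta:r\to o'$ and $\eta':r'\to o'$ in $\Delta$ with equal values. Let $T$ be the set of linked pairs. For each $\tau\in T$ fix such data, using trivial paths if $r=r'$, and put $g_\tau=\Theta(\eta)\Theta(\eta')^{-1}$. Thus $T$ contains the diagonal and $g_{(r,r)}=1$. Let $\mathcal R_\lambda\subseteq F(A)$ be the set of all elements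
\begin{equation}\label{eq:relators}
\Theta(\sigma)\,g_{\tau_1}\,\Theta(\sigma')^{-1}g_\tau^{-1}
\end{equation}
where $\tau=(r,r')$ and $\tau_1=(r_1,r_1')$ lie in $T$, and $\sigma:r\to r_1$ and $\sigma':r'\to r_1'$ are paths in $\Gamma_\lambda$ with $\operatorname{val}(\sigma)=\operatorname{val}(\sigma')$.

\begin{proposition}\label{prop:reduction}
$N$ is the normal closure of $\bigcup_{\lambda}\mathcal R_\lambda$.
\end{proposition}

\begin{proof}
Let $N_0$ be this normal closure.

\emph{$N_0\subseteq N$.} Consider an element~\eqref{eq:relators} and regard $\sigma,\sigma'$ as paths in $\Delta$. Let $\mu,\mu',\eta,\eta'$ be the data of $\tau$, and $\eta_1,\eta_1'$ the outgoing paths of $\tau_1$. The paths $\mu\eta$, $\mu'\eta'$ are parallel with equal values, and so are $\mu\sigma\eta_1$, $\mu'\sigma'\eta_1'$. By Lemma~\ref{lem:parallel}, modulo $N$ the first pair gives $g_\tau\equiv\Theta(\mu)^{-1}\Theta(\mu')$, and the second gives $\Theta(\sigma)g_{\tau_1}\equiv\Theta(\mu)^{-1}\Theta(\mu')\Theta(\sigma')\equiv g_\tau\Theta(\sigma')$.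

\emph{$N\subseteq N_0$.} Now $\equiv$ denotes congruence modulo $N_0$. We first show:
\begin{equation}\label{eq:excursion}
\text{if }\varepsilon:p\to q\text{ is a path in $\Delta$ of value }1,\text{ then }\Theta(\varepsilon)\equiv\Theta(\varepsilon_{pq}).
\end{equation}
Use induction on the length of $\varepsilon$. For length $0$, $\varepsilon=\varepsilon_{pp}$. Otherwise let $\lambda$ be the type of the first edge and cut $\varepsilon$ as in Lemma~\ref{lem:cut}. The first piece is an edge of type $\lambda$, so the pieces that are not such edges are shorter than $\varepsilon$ and have value $1$. Replacing each of them by the edge $e_{p'q'}$ with the same endpoints gives a path $\hat\varepsilon:p\to q$ in $\Gamma_\lambda$ of value $1$, and $\Theta(\varepsilon)\equiv\Theta(\hat\varepsilon)$ by induction. The element~\eqref{eq:relators} with $\tau=(p,p)$, $\tau_1=(q,q)$, $\sigma=\hat\varepsilon$, $\sigma'=e_{pq}$ gives $\Theta(\hat\varepsilon)\equiv\Theta(\varepsilon_{pq})$.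

Let $(w,w')\in\rho$ and $h=\bar w=\bar w'$. If $h=1$, then~\eqref{eq:excursion} with $p=q=*$ gives $w\equiv1\equiv w'$. Otherwise let $h=s_1\cdots s_n$ be the normal form, $s_i\in G_{\lambda_i}$, and use Lemma~\ref{lem:prefix} to write $\pi_w=\pi_1\cdots\pi_n$ and $\pi_{w'}=\pi_1'\cdots\pi_n'$, where $\pi_i:p_{i-1}\to p_i$ and $\pi_i':p_{i-1}'\to p_i'$ both have value $s_i$. The pair $\tau_i=(p_i,p_i')$ is linked, as the initial parts $\pi_1\cdots\pi_i$, $\pi'_1\cdots\pi'_i$ and the remaining terminal parts show, and $\tau_0=\tau_n=(*,*)$. By Lemma~\ref{lem:cut} and~\eqref{eq:excursion} there are paths $\hat\pi_i,\hat\pi_i'$ in $\Gamma_{\lambda_i}$ with the same endpoints and values as $\pi_i,\pi_i'$ and with congruent labels. The element of $\mathcal R_{\lambda_i}$ defined by $\tau_{i-1},\tau_i,\hat\pi_i,\hat\pi_i'$ gives $\Theta(\pi_i)\equiv g_{\tau_{i-1}}\Theta(\pi_i')g_{\tau_i}^{-1}$. The product over $i$ telescopes, and $g_{\tau_0}=g_{\tau_n}=1$, so $w\equiv w'$.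
\end{proof}

The free product has now disappeared, and the following statement is what is left.

\begin{proposition}\label{prop:local}
Let $B$ be a finitely generated abelian group of rank at most $2$, let $\Gamma$ be a finite directed graph with vertex set $Q$, let $H$ be a group, and let $\operatorname{val}$ and $\Theta$ be maps from the edges of $\Gamma$ to $B$ and to $H$, extended to paths by taking sums and ordered products. Let $T\subseteq Q^2$ contain the diagonal, and let $g_\tau\in H$ for $\tau\in T$, with $g_{(r,r)}=1$. Let $\mathcal R$ be the set of all elements~\eqref{eq:relators} with $\tau=(r,r')$, $\tau_1=(r_1,r_1')$ in $T$ and paths $\sigma:r\to r_1$, $\sigma':r'\to r_1'$ in $\Gamma$ of equal value. Then some finite subset of $\mathcal R$ has the same normal closure in $H$ as $\mathcal R$.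
\end{proposition}

\begin{proof}[Proof of Theorem~\ref{thm:main}, assuming Proposition~\ref{prop:local}]
Let each $G_\lambda$ be finitely generated abelian of rank at most $2$. Apply Proposition~\ref{prop:local} to each $\Gamma_\lambda$, with $B=G_\lambda$ and $H=F(A)$. Since $\Lambda$ is finite, Proposition~\ref{prop:reduction} shows that $N$ is the normal closure of a finite set, and Lemma~\ref{lem:group} gives a finite Malcev presentation of $S$.
\end{proof}

\begin{remark}\label{rem:rank}
The model problem is an instance of this setting. Let $\Gamma$ have vertices $p,q,p',q'$, edges $p\to q$ and $p'\to q'$ of value $0$ and label $1$, and loops at $p,q,p',q'$ with values $\alpha,\beta,\gamma,\delta$ and labels $a,b,c,d$. Let $T$ consist of the diagonal, $(p,p')$ and $(q,q')$, with all $g_\tau=1$. For the values in Example~\ref{ex:rank3}, parallel paths of equal value coincide, and the only other non-trivial paths of equal value to be compared run from $p$ to $q$ and from $p'$ to $q'$. So $\mathcal R=\{a^nb^n(c^nd^n)^{-1}:n\ge0\}$, and Proposition~\ref{prop:local} is false for $B=\mathbb Z^3$.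
\end{remark}

\section{Labels of paths in a finite graph}\label{sec:labels}

From here to the end of Section~\ref{sec:compare} we work in the setting of Proposition~\ref{prop:local}.

\subsection{Conventions}

To \emph{impose} finitely many elements of $\mathcal R$ means to replace $H$ by its quotient by their normal closure, and $\Theta$, $g_\tau$, $\mathcal R$ by their images. A property can be \emph{enforced} if it holds after finitely many elements of $\mathcal R$ have been imposed. Every property we enforce is a set of equations between elements of $H$ and values of homomorphisms into $H$; it survives in further quotients when the homomorphisms are composed with the quotient map. Hence finitely many properties can be enforced one after another. Proposition~\ref{prop:local} says that we can enforce the property that every element of $\mathcal R$ is trivial. Taking $\tau$ and $\tau_1$ diagonal, we see that the relation $\Theta(\sigma)=\Theta(\sigma')$ may be imposed for any one pair of parallel paths of equal value; in this section and the next, only such relations are used.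

We use the following facts about the finitely generated abelian group $B$.
\begin{itemize}
\item[(B1)] Every subgroup of $B$ is finitely generated, and every subset $D\subseteq B$ has a finite subset that generates $\langle D\rangle$.
\item[(B2)] For subgroups $L'\le L\le B$, the index of $L'$ in $L$ is finite if and only if $L'$ and $L$ have the same rank. A subgroup is finite if and only if it has rank $0$.
\item[(B3)] Let $V=B\otimes\mathbb R$, a real vector space whose dimension is the rank of $B$. The kernel of $B\to V$ is the torsion subgroup, and elements $b_1,\dots,b_n$ have linearly dependent images if and only if $\sum n_ib_i=0$ for some integers $n_i$, not all $0$. We fix a torsion-free subgroup $B^\circ$ of finite index in $B$; it embeds in $V$ as a lattice. We regard elements of $B$ as vectors of $V$ where needed.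
\end{itemize}
If subgroups $L,L'$ of rank $1$ span the same line of $V$, then elements $b\in L$, $b'\in L'$ of infinite order satisfy $nb=n'b'$ with $n,n'\ne0$, so $L\cap L'$ has rank $1$ and finite index in both. If they span different lines, then $L\cap L'$ is finite.

A subset of $B$ is \emph{linear} if it has the form $b+\mathbb Np_1+\dots+\mathbb Np_n$, where $\mathbb N=\{0,1,2,\dots\}$ and $n\ge0$, and \emph{semilinear} if it is a finite union of linear sets. The \emph{rational} subsets form the smallest class that contains the finite sets and is closed under union, sum, and passage to the generated submonoid. By a theorem of Eilenberg and Sch\"utzenberger~\cite{ES}, the rational subsets of a finitely generated commutative monoid are exactly the semilinear sets, and they form a Boolean algebra. A sum of two linear sets is linear, so sums of semilinear sets are semilinear. A coset $b+\langle p_1,\dots,p_n\rangle$ is linear, with periods $\pm p_i$. The paths $p\to q$ in $\Gamma$ form a regular language over the set of edges, and by Kleene's theorem its image under $\operatorname{val}$ is rational, hence semilinear.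

\subsection{Closed paths}

Two vertices lie in the same \emph{strong component} of $\Gamma$ if there are paths between them in both directions. For $p\in Q$ let $M_p\subseteq B$ be the submonoid of values of closed paths at $p$, and $B_p=\langle M_p\rangle$ the subgroup it generates. Because $B$ is abelian, two closed paths $\sigma,\sigma'$ at $p$ give the relation $\Theta(\sigma\sigma')=\Theta(\sigma'\sigma)$, and one expects the label of a closed path to become a function of its value. The monoid of closed paths at $p$ need not be finitely generated (go to another vertex, run $n$ times through a loop there, and return), so we express labels through finitely many closed paths \emph{and their inverses}.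

\begin{lemma}\label{lem:closed}
We can enforce that for each $p\in Q$ there is a homomorphism $\varphi_p:B_p\to H$ with $\Theta(\sigma)=\varphi_p(\operatorname{val}\sigma)$ for all closed paths $\sigma$ at $p$.
\end{lemma}

\begin{proof}
Fix $p$, and let $J$ be the finite set consisting of the vertices of the strong component of $p$ and the edges between them. For each vertex $s\in J$ choose paths $\alpha_s:p\to s$ and $\beta_s:s\to p$, trivial for $s=p$. Define closed paths at $p$ by $c_s=\alpha_s\beta_s$ for vertices $s\in J$ and $c_e=\alpha_se\beta_t$ for edges $e:s\to t$ in $J$. A closed path $\sigma=e_1\cdots e_n$ at $p$, with $e_i:s_i\to t_i$, uses only edges in $J$. Since $s_1=t_n=p$ and $t_i=s_{i+1}$,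
\[
\Theta(\sigma)=\prod_{i=1}^n\Theta(\alpha_{s_i})\Theta(e_i)\Theta(\alpha_{t_i})^{-1}=\prod_{i=1}^n\Theta(c_{e_i})\Theta(c_{t_i})^{-1},
\]
and in the same way $\operatorname{val}\sigma=\sum_i(\operatorname{val}c_{e_i}-\operatorname{val}c_{t_i})$. Impose $\Theta(c_ic_j)=\Theta(c_jc_i)$ for all $i,j\in J$. Let $(\delta_j)_{j\in J}$ be the standard basis of $\mathbb Z^J$. There are now homomorphisms $\Theta_*:\mathbb Z^J\to H$ and $\operatorname{val}_*:\mathbb Z^J\to B$ sending $\delta_j$ to $\Theta(c_j)$ and $\operatorname{val}c_j$, and with $\nu(\sigma)=\sum_i(\delta_{e_i}-\delta_{t_i})$ we have $\Theta(\sigma)=\Theta_*(\nu(\sigma))$ and $\operatorname{val}\sigma=\operatorname{val}_*(\nu(\sigma))$.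

The map $\nu$ is additive under concatenation, so its values form a submonoid of $\mathbb Z^J$, and every element of the subgroup $D$ they generate is a difference $\nu(\sigma)-\nu(\sigma')$. Also $\operatorname{val}_*(D)=B_p$. The group $D\cap\ker\operatorname{val}_*$ has finitely many generators $\nu(\sigma_k)-\nu(\sigma_k')$, and for each of them $\operatorname{val}\sigma_k=\operatorname{val}\sigma_k'$. Impose $\Theta(\sigma_k)=\Theta(\sigma_k')$ for all $k$. Then $\Theta_*$ kills $D\cap\ker\operatorname{val}_*$, so its restriction to $D$ factors as $\varphi_p\circ\operatorname{val}_*$ with $\varphi_p:B_p\to H$.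
\end{proof}

We enforce Lemma~\ref{lem:closed} from now on. A path between two vertices $p,q$ of one strong component is handled by closing it up. Fix a path $\zeta_{qp}:q\to p$ and put
\[
X_{pq}=\{\operatorname{val}(\sigma\zeta_{qp}):\sigma\text{ a path }p\to q\}.
\]
This set is non-empty and semilinear. For every path $\sigma:p\to q$,
\begin{equation}\label{eq:inside}
\Theta(\sigma)=\varphi_p\bigl(\operatorname{val}(\sigma\zeta_{qp})\bigr)\,\Theta(\zeta_{qp})^{-1},\qquad X_{pq}\subseteq M_p,\qquad X_{pq}+M_p\subseteq X_{pq};
\end{equation}
the last inclusion holds because a closed path at $p$ can be put in front of $\sigma$.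

\subsection{Skeleta}

A path $\sigma$ factors uniquely as $\sigma_1e_1\sigma_2\cdots e_{k-1}\sigma_k$, where $\sigma_i:p_i\to q_i$ stays inside one strong component and each $e_i$ is an edge between different components. The sequence $\gamma=(p_1,q_1,e_1,p_2,\dots,e_{k-1},p_k,q_k)$ is the \emph{skeleton} of $\sigma$. A path cannot return to a component it has left, so there are finitely many skeleta. Fix $\gamma$ and write $B_i=B_{p_i}$, $M_i=M_{p_i}$, $X_i=X_{p_iq_i}$, $\zeta_i=\zeta_{q_ip_i}$. Let $z_i=\Theta(\zeta_i)^{-1}\Theta(e_i)$ for $i<k$ and $z_k=\Theta(\zeta_k)^{-1}$. By~\eqref{eq:inside}, $\Theta(\sigma)=\varphi_{p_1}(x_1)z_1\cdots\varphi_{p_k}(x_k)z_k$ with $x_i=\operatorname{val}(\sigma_i\zeta_i)$. To move the constants to the right, define homomorphisms $\varphi_i:B_i\to H$ by $\varphi_i(x)=(z_1\cdots z_{i-1})\varphi_{p_i}(x)(z_1\cdots z_{i-1})^{-1}$, and define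
\[
\Phi(x)=\varphi_1(x_1)\cdots\varphi_k(x_k)\qquad\text{for }x=(x_1,\dots,x_k)\in B_1\times\dots\times B_k .
\]
Then a path $\sigma$ with skeleton $\gamma$ and \emph{coordinates} $x=(x_1,\dots,x_k)$ satisfies
\begin{equation}\label{eq:skeleton}
\Theta(\sigma)=\Phi(x)\,w_\gamma,\qquad \operatorname{val}\sigma=x_1+\dots+x_k+c_\gamma,
\end{equation}
where $w_\gamma=z_1\cdots z_k$ and $c_\gamma=\sum_i\operatorname{val}e_i-\sum_i\operatorname{val}\zeta_i$. The $\sigma_i$ can be chosen independently, so $x$ takes all values in $X=X_1\times\dots\times X_k$. Paths with the same skeleton are parallel, so we may impose $\Phi(x)=\Phi(x')$ for any $x,x'\in X$ with $\sum x_i=\sum x_i'$. Although $X_i$ is not a group, every element of $B_i$ is a difference of two of its elements: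
\begin{equation}\label{eq:shift}
\text{for every }d\in B_i\text{ there is }x_i\in X_i\text{ with }x_i+d\in X_i .
\end{equation}
Indeed, write $d=m-m'$ with $m,m'\in M_i$ and take $x_i=x+m'$ with any $x\in X_i$.

\subsection{Moving value between components}

The map $\Phi$ is an ordered product of homomorphisms with possibly non-commuting images. What makes it tractable is redundancy: if $d_s\in B_s$ and $\sum d_s=0$, then $x$ and $x+d$ give paths of the same value. Testing the relation $\Phi(x+d)=\Phi(x)$ while one coordinate of $x$ varies forces commutation.

\begin{lemma}\label{lem:transfer}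
Let $1\le i\le j\le l\le k$, and let $d=(d_1,\dots,d_k)$ with $d_s\in B_s$, $\sum_sd_s=0$, and $d_s=0$ for $s\notin\{i,j,l\}$. Then we can enforce:
\begin{itemize}
\item[(1)] $\varphi_l(d_l)$ commutes with $\varphi_s(B_s)$ for $j\le s\le l$;
\item[(2)] $\varphi_i(d_i)$ commutes with $\varphi_s(B_s)$ for $i\le s\le j$;
\item[(3)] $\Phi(d)=1$.
\end{itemize}
\end{lemma}

\begin{proof}
By (B1) there are finite sets $\Omega_s\subseteq M_s$ with $0\in\Omega_s$ that generate the groups $B_s$. By~\eqref{eq:shift} there is $x^0\in X$ with $x^0+d\in X$. For $1\le s\le k$ and $m\in\Omega_s$ let $x^{s,m}$ be obtained from $x^0$ by adding $m$ to the $s$-th coordinate. By~\eqref{eq:inside}, $x^{s,m}$ and $x^{s,m}+d$ lie in $X$. Impose $\Phi(x^{s,m}+d)=\Phi(x^{s,m})$ for all $s$ and $m$.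

(1) Use descending induction on $s$. The case $s=l$ holds since $B_l$ is abelian. Let $j\le s<l$ and suppose that $\varphi_l(d_l)$ commutes with $\varphi_t(B_t)$ for $s<t\le l$. Among the indices $t>s$, only $t=l$ can have $d_t\neq0$. So, moving $\varphi_l(d_l)$ to the left,
\[
\Phi(x^{s,m}+d)=W\varphi_s(m)\,\varphi_l(d_l)\prod_{t>s}\varphi_t(x_t^0),\qquad \Phi(x^{s,m})=W'\varphi_s(m)\prod_{t>s}\varphi_t(x_t^0),
\]
where $W=\prod_{t\le s}\varphi_t(x_t^0+d_t)$ and $W'=\prod_{t\le s}\varphi_t(x_t^0)$ do not depend on $m$. Hence $W\varphi_s(m)\varphi_l(d_l)=W'\varphi_s(m)$ for $m\in\Omega_s$. The case $m=0$ gives $W'=W\varphi_l(d_l)$, and therefore $\varphi_s(m)\varphi_l(d_l)=\varphi_l(d_l)\varphi_s(m)$ for all $m\in\Omega_s$.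

(2) Use ascending induction on $s$, starting from $s=i$. Let $i<s\le j$ and suppose that $\varphi_i(d_i)$ commutes with $\varphi_t(B_t)$ for $i\le t<s$. Among the indices $t<s$, only $t=i$ can have $d_t\ne0$. Moving $\varphi_i(d_i)$ to the right and canceling $\prod_{t<s}\varphi_t(x_t^0)$ gives $\varphi_i(d_i)\varphi_s(m)W=\varphi_s(m)W'$ with $W=\prod_{t\ge s}\varphi_t(x_t^0+d_t)$ and $W'=\prod_{t\ge s}\varphi_t(x_t^0)$. The case $m=0$ gives $W'=\varphi_i(d_i)W$, so $\varphi_i(d_i)$ commutes with $\varphi_s(m)$.

(3) In $\Phi(x^0+d)$ write the $j$-th factor as $\varphi_j(d_j)\varphi_j(x_j^0)$. If $i<j$, move $\varphi_i(d_i)$ to the right until it stands just before $\varphi_j(d_j)$, using (2). If $j<l$, move $\varphi_l(d_l)$ to the left until it stands just after $\varphi_j(d_j)$, using (1). This gives $\Phi(x^0+d)=U\Phi(d)U'$ with $U=\prod_{t<j}\varphi_t(x^0_t)$, $U'=\prod_{t\ge j}\varphi_t(x_t^0)$. Since $\Phi(x^0+d)=\Phi(x^0)=UU'$, we get $\Phi(d)=1$.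
\end{proof}

\begin{corollary}\label{cor:share}
We can enforce that for all $i<l$ and all $b\in B_i\cap B_l$, we have $\varphi_i(b)=\varphi_l(b)$ and this element commutes with $\varphi_s(B_s)$ for $i\le s\le l$.
\end{corollary}

\begin{proof}
For fixed $i<l$, the elements $b$ with this property form a subgroup of $B_i\cap B_l$, so it suffices to treat finitely many generators $b$. Apply Lemma~\ref{lem:transfer} with $j=i$, $d_i=b$, $d_l=-b$: part (3) gives $\varphi_i(b)\varphi_l(b)^{-1}=1$, and part (1) gives the commutation.
\end{proof}

We enforce Corollary~\ref{cor:share} for all skeleta from now on.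

\section{Families of paths}\label{sec:families}

The goal of this section is to split the paths into finitely many sets on each of which the label is an explicit function of the value, involving at most two homomorphisms. Two are sometimes unavoidable: in the graph of Remark~\ref{rem:rank} with $\alpha,\beta$ independent, the paths $p\to q$ have labels $a^ib^j$ and no two of them have the same value.

\begin{definition}\label{def:family}
A \emph{family} from $r$ to $r_1$ is a non-empty set of paths $r\to r_1$ whose set of values $Z$ is semilinear, together with a map $f:Z\to H$ such that $\Theta(\sigma)=f(\operatorname{val}\sigma)$ for all paths $\sigma$ in the set. We denote it by $(f,Z)$.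
\begin{itemize}
\item It has \emph{type 1} if there are a subgroup $L\le B$, a homomorphism $\psi:L\to H$, and $c\in B$, $u,w\in H$ with $Z\subseteq c+L$ and $f(z)=u\,\psi(z-c)\,w$.
\item It has \emph{type 2} if there are infinite cyclic subgroups $L_1,L_2\le B^\circ$ with $L_1\cap L_2=0$, homomorphisms $\psi_n:L_n\to H$, subsets $Y_n\subseteq L_n$, and $c\in B$, $u,v,w\in H$ with $Z=c+Y_1+Y_2$ and
\[
f(c+y_1+y_2)=u\,\psi_1(y_1)\,v\,\psi_2(y_2)\,w\qquad(y_n\in Y_n),
\]
and if moreover there are submonoids $P_n\neq0$ of $L_n$ and vectors $\kappa_n\in V$ with
\begin{equation}\label{eq:cone}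
Y_n+P_n\subseteq Y_n\subseteq\kappa_n+C_n\qquad(n=1,2),
\end{equation}
where $C_n\subseteq V$ is the set of non-negative real combinations of elements of $P_n$.
\end{itemize}
\end{definition}

Let $\ell_n$ be the line spanned by $L_n$. Since $L_n\cong\mathbb Z$, the cone $C_n$ is a ray in $\ell_n$ if all non-zero elements of $P_n$ have the same sign and is $\ell_n$ otherwise; in both cases every non-zero vector of $C_n$ has a positive multiple in $P_n$. Condition~\eqref{eq:cone} says that $C_n$ gives exactly the directions in which $Y_n$ extends to infinity.

\begin{proposition}\label{prop:families}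
We can enforce that the set of all paths of $\Gamma$ is a union of finitely many families of type 1 or 2.
\end{proposition}

It suffices to treat the paths with one skeleton $\gamma$, and we use the notation of Section~\ref{sec:labels}. The next lemma produces type 1 families when the variable parts of all coordinates can be gathered at one index $j$, the hub. Passing to subgroups of finite index costs only finitely many cosets.

\begin{lemma}\label{lem:hub}
Let $1\le j\le k$, and for $s\ne j$ let $B_s'\le B_s$ be a subgroup of finite index such that
\begin{itemize}
\item[(H1)] $\varphi_s(B_s')$ commutes with $\varphi_t(B_t)$ for all $t$ between $s$ and $j$, both included;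
\item[(H2)] $\varphi_s(B_s')$ commutes with $\varphi_t(B_t')$ for $s<j<t$.
\end{itemize}
Then we can enforce that the paths with skeleton $\gamma$ form finitely many families of type 1.
\end{lemma}

\begin{proof}
Put $B_j'=B_j$. Choose finite transversals of $B'_s$ in $B_s$, the transversal $\{0\}$ for $s=j$, and write $x_s=b_s+a_s$ with $b_s$ in the transversal and $a_s\in B_s'$. The tuple $b=(b_s)$ is the \emph{class} of $x$; there are finitely many classes. For $s=j-1,j-2,\dots,1$ in turn, write $\varphi_s(x_s)=\varphi_s(b_s)\varphi_s(a_s)$ and move $\varphi_s(a_s)$ to the right past the factors $\varphi_t(b_t)$, $s<t<j$, until it stands just before $\varphi_{s+1}(a_{s+1})$; this uses (H1). For $s=j+1,\dots,k$ in turn, write $\varphi_s(x_s)=\varphi_s(a_s)\varphi_s(b_s)$ and move $\varphi_s(a_s)$ to the left past the factors $\varphi_t(b_t)$, $j<t<s$. The result is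
\[
\Phi(x)=u_b\,\Phi(a)\,w_b,\qquad u_b=\prod_{s<j}\varphi_s(b_s),\qquad w_b=\prod_{s>j}\varphi_s(b_s).
\]
The groups $\varphi_s(B_s')$ commute pairwise: by (H1) if $s<t\le j$ or $j\le t<s$, and by (H2) if the indices are on opposite sides of $j$. So $\Phi$ restricts to a homomorphism on $\bigoplus_sB'_s$. Let $d$ run through a finite generating set of the kernel of the sum map $\bigoplus_s B_s'\to B$. By~\eqref{eq:shift} choose $x\in X$ with $x+d\in X$, and impose $\Phi(x+d)=\Phi(x)$. The tuples $x$ and $x+d$ have the same class, so $\Phi(a+d)=\Phi(a)$, and $\Phi(d)=1$. Now $\Phi(a)=\psi(\sum a_s)$ for a homomorphism $\psi$ on $L=\sum_sB_s'$. By~\eqref{eq:skeleton}, a path of class $b$ and value $z$ has label $u_b\,\psi(z-c)\,w_bw_\gamma$ with $c=c_\gamma+\sum b_s$. The set of values is $c_\gamma+\sum_s\bigl(X_s\cap(b_s+B_s')\bigr)$, which is semilinear. So each non-empty class is a family of type 1.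
\end{proof}

\begin{proof}[Proof of Proposition~\ref{prop:families}]
Let $V_i\subseteq V$ be the subspace spanned by $B_i$, and let $I$ be the set of indices $i$ with $B_i$ infinite. When all $V_i$, $i\in I$, are lines, list $I$ in increasing order and divide it into \emph{runs}, the maximal blocks of consecutive elements on which $V_i$ is constant. Elements of adjacent runs have different lines. Since $\dim V\le2$, one of the following three cases occurs.

\medskip\noindent\emph{Case (a): $I=\emptyset$, or some $B_i$ has rank 2, or all $V_i$ $(i\in I)$ are lines and there is one run.} Choose $j$ arbitrarily in the first situation, with $B_j$ of rank $2$ in the second, and in $I$ in the third. Put $B_s'=B_s\cap B_j$. This subgroup has finite index in $B_s$: if $B_s$ is finite there is nothing to prove; if $B_j$ has rank $2$ it has finite index in $B$, \emph{because $B$ has rank at most $2$}; and in the third situation $V_s=V_j$ for $s\in I$. Corollary~\ref{cor:share} gives (H1) and shows that $\varphi_s=\varphi_j$ on $B_s'$. So $\varphi_s(B_s')$ and $\varphi_t(B_t')$ lie in the abelian group $\varphi_j(B_j)$, which is (H2). Lemma~\ref{lem:hub}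 applies.

\medskip\noindent\emph{Case (b): all $V_i$ $(i\in I)$ are lines and there are at least three runs.} Here no single $B_j$ contains finite-index subgroups of all the others, and the commutations must come from relations among three coordinates. Let $i<j<l$ be elements of $I$ with $V_i,V_j,V_l$ pairwise different. Choose elements of infinite order in $B_i,B_j,B_l$. \emph{Since $\dim V\le2$}, they are linearly dependent, so by (B3) an integer combination with coefficients not all $0$ vanishes. Any two of the three vectors are independent, so all three coefficients are non-zero. This gives elements $d_i,d_j,d_l$ of infinite order in $B_i,B_j,B_l$ with $d_i+d_j+d_l=0$. To \emph{use the triple} $(i,j,l)$ means to choose such elements and enforce Lemma~\ref{lem:transfer} for them.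

Let $j$ lie in a run that is neither the first nor the last, let $i_0<j$ lie in the preceding run and $l_0>j$ in the following run; thus $V_{i_0}\ne V_j\ne V_{l_0}$. For $s\notin I$ put $B_s'=0$; the conditions (H1) and (H2) involving $\varphi_s(B_s')$ are then empty. For $s\in I\setminus\{j\}$ we compile a finite list of infinite subgroups of $B_s$ and let $B_s'$ be their intersection. As $B_s$ has rank $1$, each of them, and hence $B_s'$, has finite index.

For (H1), let $s\in I\setminus\{j\}$.
\begin{itemize}
\item If $V_s=V_j$, list $B_s\cap B_j$; Corollary~\ref{cor:share} gives (H1) for $s$.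
\item If $V_s\ne V_j$ and $s>j$: when $V_s=V_{i_0}$, list $B_{i_0}\cap B_s$, whose image under $\varphi_s$ commutes with $\varphi_t(B_t)$ for $i_0\le t\le s$ by Corollary~\ref{cor:share}, a range containing $j\le t\le s$. Otherwise use the triple $(i_0,j,s)$ and list $\langle d_s\rangle$; Lemma~\ref{lem:transfer}(1) gives (H1) for $s$.
\item If $V_s\ne V_j$ and $s<j$: when $V_s=V_{l_0}$, list $B_s\cap B_{l_0}$, whose image under $\varphi_s$ commutes with $\varphi_t(B_t)$ for $s\le t\le l_0$. Otherwise use the triple $(s,j,l_0)$ and list $\langle d_s\rangle$; Lemma~\ref{lem:transfer}(2) gives (H1) for $s$.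
\end{itemize}
For (H2), let $s<j<t$ with $s,t\in I$.
\begin{itemize}
\item If $V_s=V_j$, then $B_s'\subseteq B_s\cap B_j$ already, so $\varphi_s(B_s')\subseteq\varphi_j(B_j)$, which commutes with $\varphi_t(B_t')$ by (H1) for $t$. If $V_t=V_j$, the same argument applies with $s$ and $t$ exchanged.
\item If $V_s=V_t$, list $B_s\cap B_t$ for both $s$ and $t$. On this group $\varphi_s=\varphi_t$, so both images lie in the abelian group $\varphi_t(B_t)$.
\item Otherwise use the triple $(s,j,t)$, list $\langle d_s\rangle$ for $s$ and $\langle d_t\rangle$ for $t$. By Lemma~\ref{lem:transfer}(3), $\varphi_t(d_t)=(\varphi_s(d_s)\varphi_j(d_j))^{-1}$, and $\varphi_s(d_s)$ commutes with $\varphi_j(d_j)$ by part (2). So $\varphi_s(d_s)$ commutes with $\varphi_t(d_t)$.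
\end{itemize}
Lemma~\ref{lem:hub} applies.

\medskip\noindent\emph{Case (c): all $V_i$ $(i\in I)$ are lines and there are exactly two runs $I_1,I_2$, in this order.} For $n=1,2$ let $L_n=B^\circ\cap\bigcap_{s\in I_n}B_s$. It has finite index in each $B_s$, $s\in I_n$, and is torsion-free of rank $1$, hence infinite cyclic. The groups $L_1,L_2$ span different lines, so $L_1\cap L_2$ is finite and torsion-free, hence $0$. By Corollary~\ref{cor:share}, the $\varphi_s$ with $s\in I_n$ agree on $L_n$, defining $\psi_n:L_n\to H$, and $\psi_n(L_n)$ commutes with $\varphi_t(B_t)$ for $\min I_n\le t\le\max I_n$.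

For $s\in I_n$ write $x_s=b_s+a_s$ with $b_s$ in a finite transversal of $L_n$ in $B_s$ and $a_s\in L_n$; for $s\notin I$ put $b_s=x_s$, which takes finitely many values. Again $b=(b_s)$ is the class of $x$. Moving each $\psi_n(a_s)$ to the left until it stands just before the factor of index $\min I_n$, we get $\Phi(x)=u\,\psi_1(y_1)\,v\,\psi_2(y_2)\,w'$ with $y_n=\sum_{s\in I_n}a_s$, where $u,v,w'$ are the products of the $\varphi_s(b_s)$ over $s<\min I_1$, over $\min I_1\le s<\min I_2$, and over $s\ge\min I_2$. Fix a non-empty class $b$. The coordinates vary independently, so $(y_1,y_2)$ ranges over $Y_1\times Y_2$ with $Y_n=\sum_{s\in I_n}\bigl((X_s-b_s)\cap L_n\bigr)$. These sets are semilinear, and the set of values is $Z=c+Y_1+Y_2$ with $c=c_\gamma+\sum_sb_s$. Put $w=w'w_\gamma$.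

It remains to verify~\eqref{eq:cone}. Let $P_n$ be the submonoid generated by the sets $M_s\cap L_n$, $s\in I_n$. Then $Y_n+P_n\subseteq Y_n$ because $X_s+M_s\subseteq X_s$. If $s\in I_n$, $m\in M_s$ and $e=|B_s/L_n|$, then $em\in M_s\cap L_n\subseteq P_n$, so $m\in C_n$ as a vector of $V$. Since $M_s$ generates an infinite group, it contains an element $m$ of infinite order, and $em\neq0$ shows $P_n\ne0$. Finally an element of $Y_n$ has the form $\sum_{s\in I_n}(x_s-b_s)$ with $x_s\in X_s\subseteq M_s$, so $Y_n\subseteq\kappa_n+C_n$ with $\kappa_n=-\sum_{s\in I_n}b_s$. Each non-empty class is a family of type 2.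
\end{proof}

\section{Comparing two families}\label{sec:compare}

Enforce Proposition~\ref{prop:families}. An element~\eqref{eq:relators} is trivial if and only if $\Theta(\sigma)=g_\tau\Theta(\sigma')g_{\tau_1}^{-1}$. If $\sigma$ belongs to a family $(f,Z)$ from $r$ to $r_1$ and $\sigma'$ to a family $(f',Z')$ from $r'$ to $r_1'$, and $z$ is their common value, this reads
\begin{equation}\label{eq:compare}
f(z)=g\,f'(z)\,g_1^{-1}
\end{equation}
with $g=g_\tau$, $g_1=g_{\tau_1}$. Conversely, for each $z\in Z\cap Z'$ there are such paths, so the relation~\eqref{eq:compare} may be imposed. There are finitely many choices of $\tau$, $\tau_1$ and the two families. Hence Proposition~\ref{prop:local}, and with it Theorem~\ref{thm:main}, follows from the next proposition.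

\begin{proposition}\label{prop:compare}
Let $(f,Z)$ and $(f',Z')$ be families of type 1 or 2 and let $g,g_1\in H$. Suppose that for each $z\in Z\cap Z'$ the relation~\eqref{eq:compare} may be imposed. Then we can enforce~\eqref{eq:compare} for all $z\in Z\cap Z'$.
\end{proposition}

The statement is symmetric in the two families, since \eqref{eq:compare} is equivalent to $f'(z)=g^{-1}f(z)g_1$. We assume $Z\cap Z'\ne\emptyset$, and we mark the data of $(f',Z')$ with primes.

\subsection{Base points}

The constants can be removed by dividing by one relation. Suppose~\eqref{eq:compare} has been imposed at a \emph{base point} $z_0\in Z\cap Z'$. Call $p\in B$ \emph{relevant} if $z_0+p\in Z\cap Z'$. For relevant $p$, relation~\eqref{eq:compare} at $z_0+p$ is equivalent to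
\begin{equation}\label{eq:divided}
f(z_0+p)f(z_0)^{-1}=g\,f'(z_0+p)f'(z_0)^{-1}g^{-1}.
\end{equation}
If $f$ has type 1, then $p\in L$ and the left side is $\chi(p)$, where $\chi(p)=u\psi(p)u^{-1}$ is a homomorphism on $L$. If $f$ has type 2, put $L=L_1\oplus L_2$, write $z_0=c+y_1+y_2$ with $y_n\in Y_n$, and write $p=p_1+p_2$ with $p_n\in L_n$. Then
\[
f(z_0+p)f(z_0)^{-1}=u\psi_1(p_1)\psi_1(y_1)\,v\,\psi_2(p_2)\,v^{-1}\psi_1(y_1)^{-1}u^{-1}=\chi_1(p)\chi_2(p),
\]
where $\chi_1(p)=u\psi_1(p_1)u^{-1}$ and $\chi_2(p)=v_0\psi_2(p_2)v_0^{-1}$ with $v_0=u\psi_1(y_1)v$. These are homomorphisms $L\to H$; $\chi_1$ is trivial on $L_2$ and $\chi_2$ on $L_1$. In the same way the right side of~\eqref{eq:divided} is $\chi'(p)$ or $\chi_1'(p)\chi_2'(p)$, where the conjugation by $g$ is included in these homomorphisms on $L'$. All relevant $p$ lie in $L\cap L'$.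

\begin{lemma}\label{lem:agree}
Let $D\subseteq B$, and let $\chi,\chi'$ be homomorphisms to $H$ defined on subgroups containing $D$. If each relation $\chi(p)=\chi'(p)$, $p\in D$, may be imposed, then we can enforce $\chi=\chi'$ on $\langle D\rangle$.
\end{lemma}

\begin{proof}
By (B1), $\langle D\rangle$ is generated by a finite subset of $D$. Impose the relations for this subset.
\end{proof}

\subsection{Type 1 against type 1}

Impose~\eqref{eq:compare} at a base point. The remaining relations are $\chi(p)=\chi'(p)$ for relevant $p$, and Lemma~\ref{lem:agree} applies with $D$ the set of relevant elements.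

\subsection{Type 2 against type 1}\label{sub:21}

Let $f$ have type 2 and $f'$ type 1. The relations $\chi_1(p)\chi_2(p)=\chi'(p)$ compare a homomorphism with a map that is not one, so knowing them on generators of a subgroup is not enough; we need to know that sums of relevant elements are relevant. Semilinearity provides this. The set $Z\cap Z'$ is a finite union of linear sets, and we treat one of them, $z_0+\mathbb Nq_1+\dots+\mathbb Nq_m$, with base point $z_0$. Impose~\eqref{eq:compare} at $z_0$, at $z_0+q_i$, and at $z_0+q_i+q_j$ for all $i,j$. From $\chi'(q_i+q_j)=\chi'(q_i)\chi'(q_j)$ we obtain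
\[
\chi_1(q_i)\chi_1(q_j)\chi_2(q_i)\chi_2(q_j)=\chi_1(q_i)\chi_2(q_i)\chi_1(q_j)\chi_2(q_j)
\]
for all ordered pairs $(i,j)$, and canceling the outer factors shows that $\chi_1(q_j)$ commutes with $\chi_2(q_i)$. So all the elements $\chi_1(q_i),\chi_2(q_j)$ commute pairwise, and for $p=\sum n_iq_i$ with $n_i\in\mathbb N$,
\[
\chi'(p)=\prod_i\bigl(\chi_1(q_i)\chi_2(q_i)\bigr)^{n_i}=\chi_1(p)\chi_2(p).
\]
Thus~\eqref{eq:compare} holds on the whole linear set.

\subsection{Type 2 against type 2}

Now $\ell_1\ne\ell_2$ and $\ell'_1\ne\ell'_2$, and \emph{since $\dim V\le2$}, we have $V=\ell_1\oplus\ell_2=\ell_1'\oplus\ell_2'$ and $L,L'$ have finite index in $B^\circ$. This is what fails in Example~\ref{ex:rank3}. Put $C=C_1+C_2$, $C'=C_1'+C_2'$ and $K=C\cap C'$. According to whether $C_1,C_2$ are two rays, a ray and a line, or two lines, $C$ is a sector bounded by two rays that span different lines, a closed half-plane, or the plane. In each case $C$ is a closed convex cone with non-empty interior and $\partial C\subseteq C_1\cup C_2$; the same holds for $C'$. For a base point $z_0=c+y_1+y_2=c'+y_1'+y_2'$, the relations read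
\begin{equation}\label{eq:22}
\chi_1(p)\chi_2(p)=\chi_1'(p)\chi_2'(p)\qquad(p\text{ relevant}),
\end{equation}
and $p$ is relevant if and only if it lies in both $(Y_1-y_1)+(Y_2-y_2)$ and $(Y_1'-y_1')+(Y_2'-y_2')$. The three cases correspond to those of Example~\ref{ex:rank2}.

\medskip\noindent\textbf{Case (i): $\{\ell_1,\ell_2\}=\{\ell_1',\ell_2'\}$.} Impose~\eqref{eq:compare} at a base point. The two decompositions of a relevant $p\in B^\circ\subseteq V$ have the same components in $\ell_1$ and $\ell_2$.

Suppose $\ell_1=\ell_1'$ and $\ell_2=\ell_2'$. Then $p$ is relevant if and only if $p=d_1+d_2$ with $d_n\in D_n=(Y_n-y_n)\cap(Y_n'-y_n')$, and~\eqref{eq:22} reads $\chi_1(d_1)\chi_2(d_2)=\chi_1'(d_1)\chi_2'(d_2)$. Both $D_n$ contain $0$. Taking $d_2=0$ or $d_1=0$ and applying Lemma~\ref{lem:agree}, we enforce $\chi_1=\chi_1'$ on $\langle D_1\rangle$ and $\chi_2=\chi_2'$ on $\langle D_2\rangle$. All relations~\eqref{eq:22} follow.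

Suppose $\ell_1=\ell_2'$ and $\ell_2=\ell_1'$. Then $p$ is relevant if and only if $p=d_1+d_2$ with $d_1\in D_1=(Y_1-y_1)\cap(Y_2'-y_2')$ and $d_2\in D_2=(Y_2-y_2)\cap(Y_1'-y_1')$, and~\eqref{eq:22} reads $\chi_1(d_1)\chi_2(d_2)=\chi_1'(d_2)\chi_2'(d_1)$. Taking $d_2=0$ or $d_1=0$, we enforce $\chi_1=\chi_2'$ on $\langle D_1\rangle$ and $\chi_2=\chi_1'$ on $\langle D_2\rangle$. Now the relation says that $\chi_1(d_1)$ and $\chi_2(d_2)$ commute. Imposing it for $d_n$ in finite subsets of $D_n$ that generate $\langle D_n\rangle$ makes $\chi_1(\langle D_1\rangle)$ and $\chi_2(\langle D_2\rangle)$ commute, and all relations follow.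

\medskip\noindent\textbf{Case (ii): $\{\ell_1,\ell_2\}\ne\{\ell_1',\ell_2'\}$ and $K$ has non-empty interior.} We look for a direction that is a single step for one family and a genuine two-step direction for the other.

\begin{lemma}\label{lem:cones}
In Case (ii), after possibly exchanging the two families, some vector of $C_1'\cup C_2'$ lies in $C$ but not in $\ell_1\cup\ell_2$.
\end{lemma}

\begin{proof}
Suppose not. Then $(C_1'\cup C_2')\cap C\subseteq\ell_1\cup\ell_2$ and $(C_1\cup C_2)\cap C'\subseteq\ell_1'\cup\ell_2'$.

Suppose $K$ contains no line. A closed convex cone in the plane with non-empty interior and no line is a sector bounded by two rays that span different lines. Let $y\ne0$ lie on one of these rays. A point interior to both $C$ and $C'$ is interior to $K$, so $y\in\partial C$ or $y\in\partial C'$. If $y\in\partial C$, then $y\in(C_1\cup C_2)\cap C'$, so $y$ lies in $\ell_1\cup\ell_2$ and in $\ell'_1\cup\ell'_2$; if $y\in\partial C'$, then $y\in(C_1'\cup C_2')\cap C$ and the conclusion is the same. So $\mathbb Ry$ belongs to both pairs of lines. The two boundary rays give two different lines common to both pairs, so the pairs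 are equal, a contradiction.

Suppose $K$ contains a line. Then each of $C,C'$ is a half-plane or the plane. We claim that one of them contains the other. This is evident if one is the plane. If both are half-planes, both are bounded by the line contained in $K$, and they lie on the same side of it because $K$ has interior points; so $C=C'$. If $C'\subseteq C$, then $C_1'\cup C_2'\subseteq C$, so $C_1'\cup C_2'\subseteq\ell_1\cup\ell_2$, and each of the two different lines $\ell_1',\ell_2'$ is one of $\ell_1,\ell_2$, a contradiction. If $C\subseteq C'$, the second inclusion above gives the same contradiction.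
\end{proof}

Let $y\in C_i'\cap C$ be such a vector, and write $y=\eta_1+\eta_2$ with $\eta_n\in C_n$. Since $y\notin\ell_1\cup\ell_2$, both $\eta_n$ are non-zero. Some positive multiple of $y$ lies in $P_i'\subseteq B^\circ$, and since $L$ has finite index in $B^\circ$, a positive integer multiple $\tilde q$ of that element lies in $P_i'\cap L$. Its components $\tilde q_n\in L_n$ are positive multiples of $\eta_n$, so they are non-zero vectors of $C_n$. The monoid $P_n$ contains an element of the same sign as $\tilde q_n$ in $L_n\cong\mathbb Z$, and two integers of the same sign have a common positive multiple; so $k_n\tilde q_n\in P_n$ for some integer $k_n>0$. Put $q=k_1k_2\tilde q$, with components $q_n$. Then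
\[
q=q_1+q_2\in P_i',\qquad 0\ne q_1\in P_1,\qquad 0\ne q_2\in P_2 .
\]
Let $z_0\in Z\cap Z'$. By~\eqref{eq:cone}, $z_0+q$ and $z_0+2q$ lie in $Z\cap Z'$. Impose~\eqref{eq:compare} at these three points. As $q\in L_i'$, the right side of~\eqref{eq:22} at $p=nq$ is $\chi_i'(q)^n$. Therefore $\chi_1(q)^2\chi_2(q)^2=(\chi_1(q)\chi_2(q))^2$, and $\chi_1(q)$ commutes with $\chi_2(q)$. Conjugating both elements by $(u\psi_1(y_1))^{-1}$, we find that $\psi_1(q_1)$ commutes with $v\psi_2(q_2)v^{-1}$. This statement no longer depends on the base point, and it makes
\[
\psi(a_1+a_2)=\psi_1(a_1)\,v\,\psi_2(a_2)\,v^{-1}\qquad(a_n\in\langle q_n\rangle)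
\]
a homomorphism on $L^\circ=\langle q_1\rangle\oplus\langle q_2\rangle$. Choose finite transversals of $\langle q_n\rangle$ in $L_n$. For elements $b_1+a_1\in Y_1$ and $b_2+a_2\in Y_2$, with $b_n$ in the transversal and $a_n\in\langle q_n\rangle$,
\[
f(c+b_1+b_2+a_1+a_2)=u\psi_1(b_1)\;\psi(a_1+a_2)\;v\psi_2(b_2)w .
\]
So the paths of the family $(f,Z)$ with value in the coset $c+b_1+b_2+L^\circ$ form, if there are any, a family of type 1, whose value set $Z\cap(c+b_1+b_2+L^\circ)$ is semilinear. These finitely many sets cover $Z$. Comparing each of these families with the type 2 family $(f',Z')$ as in Section~\ref{sub:21}, we enforce~\eqref{eq:compare} on all of $Z\cap Z'$.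

\medskip\noindent\textbf{Case (iii): $K$ has empty interior.} Now few elements are relevant. Impose~\eqref{eq:compare} at a base point $z_0$. By~\eqref{eq:cone}, the relevant elements lie in $B^\circ\cap(\kappa+C)\cap(\kappa'+C')$ with $\kappa=\kappa_1+\kappa_2-y_1-y_2$ and $\kappa'=\kappa_1'+\kappa_2'-y_1'-y_2'$.

Suppose $K=0$. Then $(\kappa+C)\cap(\kappa'+C')$ is bounded. Otherwise there are points $p_n$ in it with $\|p_n\|\to\infty$ and $p_n/\|p_n\|$ converging to a unit vector $y$; since $(p_n-\kappa)/\|p_n\|\in C$ and $(p_n-\kappa')/\|p_n\|\in C'$ also converge to $y$, we get $y\in K$, a contradiction. A bounded set contains finitely many points of the lattice $B^\circ$, so there are finitely many relations, and we impose them all.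

Suppose $K\ne0$. The interiors of $C$ and $C'$ are disjoint non-empty convex sets, so they are separated by a line: there are a linear form $\lambda\ne0$ on $V$ and $t\in\mathbb R$ with $\lambda\ge t$ on $C$ and $\lambda\le t$ on $C'$, and $t=0$ because $0\in C\cap C'$. Let $\ell=\ker\lambda$ and $0\ne y\in K$. Then $\lambda(y)=0$. Since $\lambda$ takes both signs near $y$, the point $y$ is interior to neither cone, so $y\in C_1\cup C_2$ and $y\in C_1'\cup C_2'$. Hence $\ell=\mathbb Ry=\ell_i=\ell'_{i'}$ for some $i,i'$. A relevant $p$ satisfies $\lambda(\kappa)\le\lambda(p)\le\lambda(\kappa')$. The group $\lambda(B^\circ)\cong B^\circ/(B^\circ\cap\ell)$ is finitely generated, torsion-free and of rank $1$, because $B^\circ\cap\ell\supseteq L_i$; so it is an infinite cyclic subgroup of $\mathbb R$ and meets a bounded interval in a finite set. Therefore $Z\cap Z'$ lies in finitely many cosets of $B^\circ\cap\ell$ in $B$. In each such coset that meets $Z\cap Z'$, choose a point of $Z\cap Z'$ as a new base point and impose~\eqref{eq:compare} there. The other relations in this coset are the relations~\eqref{eq:22}, for the new base point, with $p$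 relevant and $p\in\ell$. Such a $p$ lies in $L\cap\ell_i=L_i$ and in $L'\cap\ell'_{i'}=L'_{i'}$, so~\eqref{eq:22} reads $\chi_i(p)=\chi'_{i'}(p)$, and Lemma~\ref{lem:agree} enforces all these relations.

\medskip
The three cases cover all pairs of type 2 families. This proves Proposition~\ref{prop:compare}, hence Proposition~\ref{prop:local} and Theorem~\ref{thm:main}. The bound on the rank was used at three points: a subgroup of rank $2$ has finite index (Case (a) of Proposition~\ref{prop:families}), three directions are dependent (Case (b)), and two type 2 families live in the same plane.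

\section{Free products of arbitrary abelian groups}\label{sec:cor}

\begin{proof}[Proof of Corollary~\ref{cor:class}]
If $|I|\le1$, then $G$ is abelian and Lemma~\ref{lem:abelian} applies. Suppose every $G_i$ has rank at most $2$, and let $S$ be a finitely generated subsemigroup of $G$. The normal forms of the generators of $S$ involve finitely many syllables. For each factor $G_i$ that occurs let $H_i\le G_i$ be the subgroup generated by the syllables in $G_i$; it is finitely generated abelian of rank at most $2$. An alternating product of non-trivial elements of the $H_i$ is a normal form in $G$, so the $H_i$ generate their free product, which contains $S$. Theorem~\ref{thm:main} gives a finite Malcev presentation of $S$.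

Conversely, let $|I|\ge2$ and let some factor, say $G_1$, have rank at least $3$, so that $G_1$ contains a copy of $\mathbb Z^3$. Let $G_2$ be another factor and $1\ne b\in G_2$. An alternating product $g_1\cdot bg_2b^{-1}\cdot g_3\cdots$ of non-trivial elements of $G_1$ and $bG_1b^{-1}$ is, as written, a non-empty normal form in $G_1*G_2$, so these two subgroups generate their free product. Take $c\in bG_1b^{-1}$ of infinite order; then $G_1$ and $c$ generate $G_1*\langle c\rangle$. In this group consider a product
\[
c^{n_1}g_1c^{-n_1}\cdots c^{n_m}g_mc^{-n_m}=c^{n_1}g_1c^{n_2-n_1}g_2\cdots c^{n_m-n_{m-1}}g_mc^{-n_m}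
\]
with $m\ge1$, $1\ne g_i\in G_1$, $n_i\in\{0,1,2\}$ and $n_i\ne n_{i+1}$. The inner powers of $c$ are non-trivial, so the product is not $1$. Hence $G_1$, $cG_1c^{-1}$ and $c^2G_1c^{-2}$ generate their free product, which contains $\mathbb Z^3*\mathbb Z*\mathbb Z=\mathbb Z^3*F_2$. This group is not Malcev coherent, by the known fact recalled in Section~\ref{sec:intro}, and Malcev coherence passes to subgroups. So $G$ is not Malcev coherent.
\end{proof}

The assumption that the factors are non-trivial serves only to provide the element $b$; without it, the free product of $\mathbb Z^3$ with a trivial group would be an abelian, hence Malcev coherent, counterexample.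

\begin{thebibliography}{9}

\bibitem{ES}
Eilenberg and Sch\"utzenberger, \emph{Rational sets in commutative monoids}, J. Algebra 13 (1969).

\bibitem{PSG}
\emph{Presentations for subsemigroups of groups}, \texttt{https://core.ac.uk/download/161930937.pdf}.

\end{thebibliography}
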